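\title{The remainder in the prime number theorem for Beurling primes: a conjecture of Bateman and Diamond}

\begin{abstract}
Let $\pi(x)$ and $N(x)$ count the primes and the integers of a Beurling generalized number system. We prove that $N(x)=\rho x+O(x\exp(-c'\log^{\beta}x))$, with $\rho,c'>0$ and $0<\beta\le1$, implies $\pi(x)=\operatorname{Li}(x)+O(x\exp(-c\log^{\beta/(\beta+1)}x))$ for some $c>0$. Examples of Diamond, Montgomery and Vorhauer and of Broucke show that no larger exponent is possible, so this proves a conjecture of Bateman and Diamond. The zeta function of the system need not continue to the left of the line $\operatorname{Re}s=1$; we run the classical zero-free-region argument for a meromorphic approximant instead. The method gives a theorem for general remainders $xe^{-h(\log x)}$.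
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{Beurling generalized prime system} is a sequence $\mathcal{P}=(p_j)_{j\ge1}$ of real numbers with $1<p_1\le p_2\le\dots$ and $p_j\to\infty$. Its \emph{generalized integers} $\mathcal{N}=(n_k)_{k\ge0}$, $1=n_0<n_1\le n_2\le\dots$, are the finite products $p_1^{\nu_1}\cdots p_j^{\nu_j}$ with integers $\nu_i\ge0$, counted with multiplicity: two different choices of exponents count as two integers even when the products are equal. We write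
\[
\pi(x)=\#\{j:p_j\le x\},\qquad N(x)=\#\{k:n_k\le x\},\qquad \operatorname{Li}(x)=\int_2^x\frac{du}{\log u}.
\]
Such a system keeps the multiplicative structure of the ordinary integers and discards the additive one. For the ordinary primes, $N(x)=x+O(1)$. One may ask how much of the prime number theorem follows from the regularity of $N$ alone: if $N(x)$ is close to $\rho x$, how close must $\pi(x)$ be to $\operatorname{Li}(x)$? A natural scale for both remainders is $x\exp(-c\log^{\beta}x)$ with $0<\beta\le1$. At $\beta=1$ this is a power saving $x^{1-c}$; for $\beta<1$ it saves less than any power of $x$ but more than any power of $\log x$.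

Fix $\beta\in(0,1]$. We call $\alpha\ge0$ \emph{admissible for $\beta$} if for every system satisfying
\begin{equation}\label{eq:beta}
N(x)=\rho x+O\bigl(x\exp(-c'\log^{\beta}x)\bigr)\quad\text{for some }\rho>0,\ c'>0,
\end{equation}
there is $c>0$ with $\pi(x)=\operatorname{Li}(x)+O(x\exp(-c\log^{\alpha}x))$. Let $\alpha^*(\beta)$ be the supremum of the admissible $\alpha$. For $\beta=1$, condition \eqref{eq:beta} says that $N(x)=\rho x+O(x^{\theta})$ for some $\theta<1$. Recall that $f=\Omega_\pm(g)$ means $\limsup f/g>0$ and $\liminf f/g<0$ as $x\to\infty$. The following is known.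
\begin{itemize}
\item Landau \cite{Landau}: if $N(x)=\rho x+O(x^\theta)$ with $\rho>0$ and $\theta<1$, then $\pi(x)=\operatorname{Li}(x)+O(x\exp(-c\sqrt{\log x}))$ for some $c>0$.
\item Hall \cite{Hall}: if \eqref{eq:beta} holds with $\beta\in(0,1)$, then, for some $c>0$, $\pi(x)=\operatorname{Li}(x)+O(x\exp(-c\log^{\beta/(\beta+6.91)}x))$.
\item Diamond, Montgomery and Vorhauer \cite{DMV}: for every $\theta\in(1/2,1)$ there are a system and $\rho,c>0$ with $N(x)=\rho x+O(x^\theta)$ and $\pi(x)=\operatorname{Li}(x)+\Omega_\pm(x\exp(-c\sqrt{\log x}))$.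
\item Broucke \cite{Broucke}: for every $\beta\in(0,1)$ there are a system satisfying \eqref{eq:beta} and $c>0$ with $\pi(x)=\operatorname{Li}(x)+\Omega_\pm(x\exp(-c\log^{\beta/(\beta+1)}x))$.
\end{itemize}
Hence $\alpha^*(1)=\frac12$, and $\frac{\beta}{\beta+6.91}\le\alpha^*(\beta)\le\frac{\beta}{\beta+1}$ for $\beta\in(0,1)$. Bateman and Diamond conjectured that $\alpha^*(\beta)=\frac{\beta}{\beta+1}$ for all $\beta\in(0,1]$; the problem is posed in \cite{Problem}. We prove the conjecture.

\begin{theorem}\label{thm:beta}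
Let $\beta\in(0,1]$ and suppose that $N(x)=\rho x+O(x\exp(-c'\log^\beta x))$ with $\rho,c'>0$. Then
\[
\pi(x)=\operatorname{Li}(x)+O\Bigl(x\exp\bigl(-c\log^{\frac{\beta}{\beta+1}}x\bigr)\Bigr),
\]
where $c=\kappa\,(c')^{1/(\beta+1)}$ if $\beta<1$, $c=\kappa\min(1,c')^{1/2}$ if $\beta=1$, and $\kappa=10^{-5}$.
\end{theorem}

\begin{corollary}\label{cor:conj}
For every $\beta\in(0,1]$ we have $\alpha^*(\beta)=\frac{\beta}{\beta+1}$, and the set of $\alpha$ admissible for $\beta$ is exactly $[0,\frac{\beta}{\beta+1}]$.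
\end{corollary}

The proof does not use the special form of the remainder, and it is no longer for a general one.

\begin{theorem}\label{thm:main}
Let $h:[0,\infty)\to[0,\infty)$ be continuous and nondecreasing, with $h(u)\le u$ and $h(u)/\log u\to\infty$ as $u\to\infty$. Suppose that for some $\rho,C_0>0$
\begin{equation}\label{eq:hyp}
|N(x)-\rho x|\le C_0\,x\,e^{-h(\log x)}\qquad(x\ge1).
\end{equation}
For $x>1$ let $w(x)>0$ be the unique solution $w$ of $w\,h(w)=\log x$. Then, with the absolute constant $\kappa=10^{-5}$,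
\[
\pi(x)=\operatorname{Li}(x)+O\bigl(x\,e^{-\kappa h(w(x))}\bigr).
\]
\end{theorem}

The function $uh(u)$ is continuous, vanishes at $0$ and tends to infinity, and if $uh(u)>0$ and $v>u$ then $vh(v)\ge vh(u)>uh(u)$. So it takes each positive value exactly once, and $w(x)$ is well defined, nondecreasing and unbounded.

\begin{proof}[Proof of Theorem~\ref{thm:beta} from Theorem~\ref{thm:main}]
Take $h(u)=\min(c'u^\beta,u)$, which has the properties required. For large $x$ the hypothesis gives \eqref{eq:hyp} because $h(u)\le c'u^\beta$, and for bounded $x$ it holds once $C_0$ is large enough. If $\beta<1$, then $h(u)=c'u^\beta$ for large $u$, so for large $x$ we have $c'w^{\beta+1}=\log x$ and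
\[
h(w)=c'\Bigl(\frac{\log x}{c'}\Bigr)^{\beta/(\beta+1)}=(c')^{1/(\beta+1)}(\log x)^{\beta/(\beta+1)}.
\]
If $\beta=1$, then $h(u)=c''u$ with $c''=\min(1,c')$, so $c''w^2=\log x$ and $h(w)=\sqrt{c''\log x}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
Put $\alpha_0=\frac{\beta}{\beta+1}$. By Theorem~\ref{thm:beta}, $\alpha_0$ is admissible, and so is every $\alpha\in[0,\alpha_0]$, since $\log^{\alpha}x\le\log^{\alpha_0}x$ for $x\ge e$. Let $\alpha>\alpha_0$. Take the system of \cite{Broucke} if $\beta<1$, and a system of \cite{DMV} if $\beta=1$; it satisfies \eqref{eq:beta}, and $\pi(x)-\operatorname{Li}(x)=\Omega_\pm(x\exp(-c_2\log^{\alpha_0}x))$ for some $c_2>0$. Since $\exp(-c_1\log^\alpha x)=o(\exp(-c_2\log^{\alpha_0}x))$ for every $c_1>0$, this system has no remainder $O(x\exp(-c_1\log^\alpha x))$. So $\alpha$ is not admissible.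
\end{proof}

Thus for $h(u)=c'u^\beta$ Theorem~\ref{thm:main} has the optimal shape, up to the value of $c$. It also covers much weaker remainders. If $h(u)=(\log u)^\gamma$ for large $u$, with $\gamma>1$, then $\log w+\gamma\log\log w=\log\log x$ gives $\log w\sim\log\log x$, and
\[
\pi(x)=\operatorname{Li}(x)+O\bigl(x\exp(-(\kappa+o(1))(\log\log x)^\gamma)\bigr).
\]

\begin{remark}[The hypotheses]\label{rem:hyp}
(a) The theorem is false for $\rho=0$. For $p_j=2^j$ we have $N(x)\le\sqrt{x}\sum_kn_k^{-1/2}=\sqrt{x}\prod_j(1-2^{-j/2})^{-1}\ll\sqrt{x}$, while $\pi(x)\le\log x/\log2$.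

(b) The condition $h(u)\le u$ costs almost nothing. At each $n_k>1$ the function $N(x)-\rho x$ jumps by at least $1$, so \eqref{eq:hyp} and the continuity of $h$ force $\frac12\le C_0n_ke^{-h(\log n_k)}$. Since $N(x)\sim\rho x$, every interval $[y,2y]$ with $y$ large contains some $n_k$, and monotonicity gives $h(u)\le u+\log(4C_0)$ for large $u$.

(c) If $h(u)=B\log u$ for large $u$, so that the growth condition fails, then $h(w(x))\sim B\log\log x$, and the remainder in the theorem would be $x(\log x)^{-\kappa B+o(1)}$, which exceeds $\operatorname{Li}(x)$ when $\kappa B<1$.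
\end{remark}

The rest of the paper proves Theorem~\ref{thm:main}, whose hypotheses we assume from now on. We write $s=\sigma+it$ and $E(x)=N(x)-\rho x$. The letter $C$ and the symbols $O$, $\ll$ allow constants that depend on the system, on $h$ and on $C_0$; the constants $A$, $\lambda$, $a$, $\kappa$ are absolute.

\section{The zeta function and the source of the exponent}\label{sec:idea}

\subsection*{The zeta function for $\sigma>1$}
We use partial summation in the following form: if $\varphi$ is continuously differentiable on $[y,z]\subset[1,\infty)$, then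
\begin{equation}\label{eq:abel}
\sum_{y<n_k\le z}\varphi(n_k)-\rho\int_y^z\varphi(x)\,dx=E(z)\varphi(z)-E(y)\varphi(y)-\int_y^zE(x)\varphi'(x)\,dx .
\end{equation}
By \eqref{eq:hyp}, $N(x)\le Cx$. Hence $\zeta(s)=\sum_kn_k^{-s}$ converges absolutely for $\sigma>1$, and
\begin{equation}\label{eq:zetaupper}
1\le\zeta(\sigma)=\sigma\int_1^\infty N(x)x^{-\sigma-1}dx\le\frac{C\sigma}{\sigma-1}.
\end{equation}
Multiplying out the geometric series $\sum_\nu p_j^{-\nu s}$ for $j\le J$ produces each $n_k^{-s}$ built from $p_1,\dots,p_J$ exactly once; counting with multiplicity plays the part of unique factorization. Letting $J\to\infty$ and taking the logarithmic derivative of the locally uniformly convergent product, we get for $\sigma>1$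
\begin{equation}\label{eq:euler}
\zeta(s)=\prod_j(1-p_j^{-s})^{-1},\qquad -\frac{\zeta'}{\zeta}(s)=\sum_j\sum_{\nu\ge1}(\log p_j)\,p_j^{-\nu s}.
\end{equation}
The second series converges absolutely, and its coefficients are summed by the Chebyshev function $\psi(x)=\sum_{p_j^\nu\le x}\log p_j$, the sum running over pairs $(j,\nu)$ with $\nu\ge1$. Since $3+4\cos\theta+\cos2\theta=2(1+\cos\theta)^2\ge0$, taking $\theta=\gamma\nu\log p_j$ in each term of \eqref{eq:euler} gives
\begin{equation}\label{eq:341}
0\le-\operatorname{Re}\Bigl[3\frac{\zeta'}{\zeta}(\sigma)+4\frac{\zeta'}{\zeta}(\sigma+i\gamma)+\frac{\zeta'}{\zeta}(\sigma+2i\gamma)\Bigr]\qquad(\sigma>1,\ \gamma\in\mathbb{R}).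
\end{equation}

\subsection*{The classical argument and its two inputs}
Taking $\varphi(x)=x^{-s}$, $y=1$, $z\to\infty$ in \eqref{eq:abel}, and noting $E(1)=1-\rho$, we obtain
\[
\zeta(s)=\frac{\rho}{s-1}+\rho+s\int_1^\infty E(x)x^{-s-1}dx\qquad(\sigma>1).
\]
When $E(x)=O(x^\theta)$ the integral converges for $\sigma>\theta$, and the classical argument runs, in outline, as follows. One input is arithmetic: the inequality \eqref{eq:341}. The other is analytic: at heights $|t|\le T$ the function $(s-1)\zeta(s)$ is analytic and of size $T^{O(1)}$ on discs of fixed radius that cross the line $\sigma=1$, so its logarithmic derivative is a sum over nearby zeros plus $O(\log T)$ (Lemma~\ref{lem:landau} below). Together they give a zero-free region of width $c/\log T$. Shifting a contour into this region estimates $\psi$ with relative error about $x^{-c/\log T}+T^{-1}$, and the choice $\log T=\sqrt{\log x}$ balances the two terms.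

For $\beta<1$ the hypothesis gives convergence of the integral only for $\sigma\ge1$, and $\zeta$ need not continue to the left of that line. The analytic input is lost. But the arithmetic input is only ever used to the \emph{right} of the line. So the two inputs may be supplied by two different functions, provided that these nearly agree for $\sigma>1$.

\subsection*{The approximant}
Keep the integers up to $X$ and replace those beyond $X$ by the density $\rho\,dx$. Since $\int_X^\infty x^{-s}dx=X^{1-s}/(s-1)$ for $\sigma>1$, this means putting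
\begin{equation}\label{eq:defapprox}
\zeta_X(s)=\sum_{n_k\le X}n_k^{-s}+\rho\,\frac{X^{1-s}}{s-1},\qquad G(s)=(s-1)\zeta_X(s).
\end{equation}
The function $G$ is entire, $G(1)=\rho\ne0$, and
\begin{equation}\label{eq:logderG}
-\frac{\zeta_X'}{\zeta_X}(s)=\frac1{s-1}-\frac{G'}{G}(s).
\end{equation}
There is no Euler product for $\zeta_X$, but \eqref{eq:abel} with $y=X$, $z\to\infty$ gives $\zeta(s)-\zeta_X(s)=-E(X)X^{-s}+s\int_X^\infty E(x)x^{-s-1}dx$ for $\sigma>1$. With $X=e^L$, the bound \eqref{eq:hyp} and the substitution $x=e^u$ yield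
\begin{equation}\label{eq:tail}
|\zeta(s)-\zeta_X(s)|\le C_0\Bigl(e^{-h(L)}+|s|\int_L^\infty e^{-h(u)}du\Bigr)\qquad(\sigma>1).
\end{equation}
So $\zeta_X$ represents $\zeta$ up to heights $T$ with $\log T$ a small multiple of $h(L)$, while the size of $G$ on a fixed disc is $X^{O(1)}$. The quantity that governs the width of the zero-free region is therefore $L=\log X$. For $\beta=1$ it has the same order as $\log T$; for $\beta<1$ it has order $(\log T)^{1/\beta}$.

\subsection*{The case $\beta=\frac12$}
We sketch the whole argument when $h(u)=\sqrt u$ for $u\ge1$; the later sections do not depend on this sketch. Put $T=e^{\sqrt L/10}$, so that $L=100\log^2T$.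

\emph{Closeness.} Here $\int_L^\infty e^{-\sqrt u}du=\int_{\sqrt L}^\infty2ve^{-v}dv=2(\sqrt L+1)e^{-\sqrt L}$, so \eqref{eq:tail} gives $|\zeta-\zeta_X|\ll T^{-9}\log T$ for $1<\sigma\le6$, $|t|\le3T$. At distance $\lambda/L$ to the right of the line $\sigma=1$ we have $|\zeta|\gg1/L$ (Lemma~\ref{lem:right}), which is far larger. Hence \eqref{eq:341} passes to $\zeta_X$ at $\sigma=1+\lambda/L$ with a negligible error.

\emph{Size.} On discs of radius $8$ about $2+it$ one has $|G|\le X^8$, so $G'/G$ is a sum $\sum_z1/(s-z)$ over nearby zeros plus an error at most $AL$.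

\emph{No zero on the line.} Suppose $G(1+i\gamma)=0$ with $1\le|\gamma|\le T$, and use \eqref{eq:logderG} at the three points of \eqref{eq:341}. At $\sigma$ the pole contributes $L/\lambda$. At $\sigma+i\gamma$ the zero contributes $-L/\lambda$. The other zeros lie to the left of $\sigma$, so their contributions are negative and may be dropped. Therefore
\[
0\le\frac{3L}{\lambda}-\frac{4L}{\lambda}+8AL+O(1),
\]
which is false for $\lambda<1/(8A)$ and $L$ large. A zero at $1-a/L+i\gamma$ changes $4L/\lambda$ to $4L/(\lambda+a)$, and the contradiction survives if $a$ is small compared with $\lambda$. The zero-free region has width $a/L=a/(100\log^2T)$.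

\emph{Balance.} The relative error for $\psi$ is now about $x^{-a/(2L)}+T^{-1}=e^{-a\log x/(2L)}+e^{-\sqrt L/10}$. The exponents have the same order when $L^{3/2}=\log x$, and then both terms are $\exp(-c\log^{1/3}x)$; indeed $\frac13=\frac{\beta}{\beta+1}$. For general $h$ the balance is between $(\log x)/L$ and $h(L)$, that is $Lh(L)=\log x$, which is the equation defining $w(x)$.

\section{Two tools}\label{sec:tools}

To compare logarithmic derivatives we must divide by $\zeta$, so we need a lower bound for $|\zeta|$ near the line $\sigma=1$. Crude bounds suffice, because the error in \eqref{eq:tail} will be a large negative power of $T$.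

\begin{lemma}\label{lem:right}
There is $c_1>0$ such that for $1<\sigma\le6$ and all real $t$
\begin{equation}\label{eq:lower}
|\zeta(s)|\ge c_1(\sigma-1),
\end{equation}
\begin{equation}\label{eq:logder}
\Bigl|\frac{\zeta'}{\zeta}(s)\Bigr|\le-\frac{\zeta'}{\zeta}(\sigma)\ll(\sigma-1)^{-2}.
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:euler}, $|\zeta(s)|\ge\prod_j(1+p_j^{-\sigma})^{-1}\ge\prod_j(1-p_j^{-\sigma})=1/\zeta(\sigma)$, and \eqref{eq:zetaupper} gives \eqref{eq:lower}. The first inequality in \eqref{eq:logder} holds because the coefficients in \eqref{eq:euler} are positive. From $\log y\le y$ with $y=n^{(\sigma-1)/2}$ we get $\log n\le\frac2{\sigma-1}n^{(\sigma-1)/2}$, so $-\zeta'(\sigma)=\sum_k(\log n_k)n_k^{-\sigma}\le\frac2{\sigma-1}\zeta(\frac{\sigma+1}2)\ll(\sigma-1)^{-2}$ by \eqref{eq:zetaupper}. Finally $\zeta(\sigma)\ge1$.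
\end{proof}

The second tool turns an upper bound for a function into a formula for its logarithmic derivative. Its proof uses the Borel--Carath\'eodory inequality: if $F$ is analytic near $|s-s_0|\le R$, $F(s_0)=0$ and $\operatorname{Re}F\le M$ on this disc, then $|F(s)|\le2R'M/(R-R')$ for $|s-s_0|\le R'<R$. We also use Cauchy's estimate: if $|F|\le K$ on the disc of radius $\varrho$ about $s$, then $|F'(s)|\le K/\varrho$.

\begin{lemma}[Landau; cf.\ {\cite[\S3.9, Lemma $\alpha$]{Titchmarsh}}]\label{lem:landau}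
Let $f$ be analytic on a neighborhood of the disc $|s-s_0|\le r$, with $f(s_0)\ne0$ and $|f(s)/f(s_0)|\le e^M$ on the disc, where $M>0$. Then for $|s-s_0|\le r/4$ with $f(s)\ne0$,
\[
\Bigl|\frac{f'}f(s)-\sum_{|z-s_0|\le r/2}\frac1{s-z}\Bigr|\le\frac{48M}r,
\]
where $z$ runs over the zeros of $f$, with multiplicity.
\end{lemma}

\begin{proof}
Let $g(s)=f(s)\prod_{|z-s_0|\le r/2}(s-z)^{-1}$; the quantity to be bounded is $|g'/g|$. On the circle $|s-s_0|=r$ we have $|s-z|\ge r/2\ge|s_0-z|$, so $|g(s)/g(s_0)|\le|f(s)/f(s_0)|\le e^M$ there, and hence on the whole disc by the maximum principle. As $g$ has no zeros in $|s-s_0|\le r/2$, there is an analytic branch $F$ of $\log(g(s)/g(s_0))$ near this disc with $F(s_0)=0$ and $\operatorname{Re}F\le M$. Borel--Carath\'eodory with $R=r/2$, $R'=3r/8$ gives $|F|\le6M$ on $|s-s_0|\le3r/8$. Cauchy's estimate with $\varrho=r/8$ gives $|g'/g|=|F'|\le48M/r$ on $|s-s_0|\le r/4$.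
\end{proof}

\section{The approximant: closeness and local formula}\label{sec:approx}

Let $L$ be a large parameter, and put
\[
X=e^L,\qquad T=e^{h(L)/10},
\]
with $\zeta_X$ and $G$ as in \eqref{eq:defapprox}. ``For $L$ large'' means for $L\ge L_0$, where $L_0$ depends only on the system, $h$ and $C_0$. The factor $\frac1{10}$ leaves room for the powers of $T$ that we lose below. The hypotheses $h(u)\le u$ and $h(u)/\log u\to\infty$ give, respectively, the first and the other two of the relations
\begin{equation}\label{eq:scales}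
T\le X^{1/10},\qquad T\to\infty,\qquad L=T^{o(1)}\qquad(L\to\infty).
\end{equation}
The last relation is the one that makes the method work. We control $\zeta_X$ through $\zeta$ only for $\sigma\ge1+1/T$, and we use this control at distances of order $1/L$ from the line $\sigma=1$; by \eqref{eq:scales}, $1/T$ is much smaller than $1/L$.

\begin{proposition}\label{prop:close}
For $L$ large,
\begin{align}
|\zeta(s)-\zeta_X(s)|&\le T^{-6}&&(1<\sigma\le6,\ |t|\le3T),\label{eq:close}\\
|\zeta_X(s)|\ge\tfrac12|\zeta(s)|&\ge\frac{c_1}{2T}&&(1+\tfrac1T\le\sigma\le6,\ |t|\le3T),\label{eq:nonzero}\\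
\Bigl|\frac{\zeta_X'}{\zeta_X}(s)-\frac{\zeta'}{\zeta}(s)\Bigr|&\le T^{-2}&&(1+\tfrac1T\le\sigma\le2,\ |t|\le2T).\label{eq:closelog}
\end{align}
In particular, every zero $z$ of $G$ with $\operatorname{Re}z\le6$ and $|\operatorname{Im}z|\le3T$ has $\operatorname{Re}z<1+1/T$.
\end{proposition}

\begin{proof}
For $L$ large, $h(u)\ge8\log u$ for all $u\ge L$. Since also $h(u)\ge h(L)$, we have $e^{-h(u)}=e^{-\frac34h(u)}e^{-\frac14h(u)}\le e^{-\frac34h(L)}u^{-2}$, and so $\int_L^\infty e^{-h(u)}du\le e^{-\frac34h(L)}=T^{-15/2}$. In the range of \eqref{eq:close}, $|s|\le4T$, and \eqref{eq:tail} gives the bound $C_0(T^{-10}+4T^{-13/2})\le T^{-6}$.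

For $\sigma\ge1+1/T$, \eqref{eq:lower} gives $|\zeta(s)|\ge c_1/T\ge2T^{-6}$, and \eqref{eq:nonzero} follows from \eqref{eq:close}.

Let $s$ be in the range of \eqref{eq:closelog}. The disc of radius $(\sigma-1)/2\ge1/(2T)$ about $s$ lies in the range of \eqref{eq:close}, so Cauchy's estimate gives $|\zeta'(s)-\zeta_X'(s)|\le2T^{-5}$. By \eqref{eq:logder}, $|\zeta'/\zeta(s)|\ll T^2$. Hence
\[
\Bigl|\frac{\zeta_X'}{\zeta_X}-\frac{\zeta'}\zeta\Bigr|
=\Bigl|\frac{\zeta_X'-\zeta'}{\zeta_X}+\frac{\zeta'}{\zeta}\cdot\frac{\zeta-\zeta_X}{\zeta_X}\Bigr|\ll T^{-5}\cdot T+T^2\cdot T^{-6}\cdot T\ll T^{-3},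
\]
which is at most $T^{-2}$ for $L$ large.
\end{proof}

Next comes the analytic input. We center the disc of Lemma~\ref{lem:landau} on the line $\sigma=2$, where $|G|$ is bounded below by a constant, and take it large enough that the inner disc crosses the line $\sigma=1$.

\begin{proposition}\label{prop:local}
Let $A=54$. For $L$ large, $|t|\le2T$, and $s=\sigma+it$ with $\frac12\le\sigma\le2$ and $G(s)\ne0$,
\begin{equation}\label{eq:local}
\Bigl|\frac{G'}G(s)-\sum_{z\in Z(t)}\frac1{s-z}\Bigr|\le AL,
\end{equation}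
where $Z(t)$ is the collection of zeros of $G$ in the disc $|z-(2+it)|\le4$, with multiplicity. If moreover $\sigma\ge1+1/T$, then for every subcollection $Z\subset Z(t)$
\begin{equation}\label{eq:onesided}
-\operatorname{Re}\frac{\zeta_X'}{\zeta_X}(s)\le\operatorname{Re}\frac1{s-1}+AL-\sum_{z\in Z}\operatorname{Re}\frac1{s-z}.
\end{equation}
\end{proposition}

\begin{proof}
Let $s_0=2+it$ and $r=8$. For $s'$ in the disc $|s'-s_0|\le8$ we have $\operatorname{Re}s'\ge-6$ and $|s'-1|\le2T+9$, so, using $N(X)\le CX$ and $T\le X^{1/10}$,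
\[
|G(s')|\le(2T+9)X^6N(X)+\rho X^7\le X^8
\]
for $L$ large. By \eqref{eq:nonzero} and \eqref{eq:lower}, $|G(s_0)|\ge|\zeta_X(s_0)|\ge\frac12|\zeta(s_0)|\ge c_1/2$. So $|G(s')/G(s_0)|\le2X^8/c_1\le X^9=e^{9L}$, and Lemma~\ref{lem:landau} applies with $M=9L$ and $48M/r=54L$. The points $s$ in the statement satisfy $|s-s_0|\le\frac32\le r/4$.

The zeros $z\in Z(t)$ have $\operatorname{Re}z\le6$ and $|\operatorname{Im}z|\le2T+4\le3T$, so $\operatorname{Re}z<1+1/T$ by Proposition~\ref{prop:close}. If $\sigma\ge1+1/T$, then $G(s)\ne0$ and $\operatorname{Re}\frac1{s-z}=\operatorname{Re}(s-z)/|s-z|^2>0$ for each of them. Taking real parts in \eqref{eq:logderG}, inserting \eqref{eq:local} and dropping the zeros outside $Z$ gives \eqref{eq:onesided}.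
\end{proof}

\section{A zero-free region for $G$}\label{sec:zerofree}

The inequality \eqref{eq:341} says nothing useful when $\gamma$ is very small, because then the pole at $s=1$ contributes at all three points. We first exclude zeros in a neighborhood of $1$ whose size does not depend on $L$. This is where $\rho>0$ and the convergence of $\int_0^\infty e^{-h(u)}du$ enter.

\begin{lemma}\label{lem:near1}
There is $\delta>0$, independent of $L$, such that for $L$ large every zero $\eta+i\gamma$ of $G$ with $1-\frac1L\le\eta<1+\frac1T$ has $|\gamma|\ge\delta$.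
\end{lemma}

\begin{proof}
We have $\int_1^Xx^{-s}dx=(1-X^{1-s})/(s-1)$. Apply \eqref{eq:abel} with $y=1$, $z=X$, add the term $n_0^{-s}=1$ and use $E(1)=1-\rho$:
\[
\zeta_X(s)-\frac\rho{s-1}=\sum_{n_k\le X}n_k^{-s}-\rho\int_1^Xx^{-s}dx=E(X)X^{-s}+\rho+s\int_1^XE(x)x^{-s-1}dx .
\]
If $\sigma\ge1-\frac1L$, then $x^{-\sigma}\le x^{-1}X^{1/L}=ex^{-1}$ for $1\le x\le X$. So for such $s$ with $|s|\le2$ the right side is at most
\[
K=eC_0+\rho+2eC_0\int_0^\infty e^{-h(u)}du
\]
in modulus, and $K<\infty$ because $h(u)\ge2\log u$ for large $u$. Put $\delta=\frac12\min(1,\rho/K)$. If $\sigma\ge1-\frac1L$ and $|s-1|<2\delta$, then $|s|<2$ and $|G(s)-\rho|\le|s-1|K<\rho$, so $G(s)\ne0$. For a zero as in the statement and $L$ large, $|\eta-1|\le\delta$, so $|\gamma|\ge2\delta-\delta=\delta$.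
\end{proof}

\begin{proposition}\label{prop:zfr}
Let $a=1/6076$. For $L$ large, every zero $z$ of $G$ with $\operatorname{Re}z\le6$ and $|\operatorname{Im}z|\le T$ has $\operatorname{Re}z\le1-\frac aL$.
\end{proposition}

\begin{proof}
Let $z_0=\eta+i\gamma$ be such a zero. If $\eta<1-\frac1L$ there is nothing to prove, so let $\eta\ge1-\frac1L$. Then $\eta<1+\frac1T$ by Proposition~\ref{prop:close} (a zero slightly to the right of the line $\sigma=1$ is not yet excluded), and $|\gamma|\ge\delta$ by Lemma~\ref{lem:near1}. Let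
\[
\lambda=\frac1{2(8A+2)}=\frac1{868},\qquad\sigma=1+\frac\lambda L;
\]
the value of $\lambda$ is chosen so that the error terms below use up half of the margin between $4L/\lambda$ and $3L/\lambda$. For $L$ large, $\lambda/L\ge1/T$ by \eqref{eq:scales}, so $\eta<\sigma$, and the points $\sigma$, $\sigma+i\gamma$, $\sigma+2i\gamma$ lie in the range of \eqref{eq:closelog} and \eqref{eq:onesided}. By \eqref{eq:341} and \eqref{eq:closelog},
\[
0\le-\operatorname{Re}\Bigl[3\frac{\zeta_X'}{\zeta_X}(\sigma)+4\frac{\zeta_X'}{\zeta_X}(\sigma+i\gamma)+\frac{\zeta_X'}{\zeta_X}(\sigma+2i\gamma)\Bigr]+8T^{-2}.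
\]
Apply \eqref{eq:onesided} with $Z=\emptyset$ at $\sigma$ and at $\sigma+2i\gamma$, and with $Z=\{z_0\}$ at $\sigma+i\gamma$; the latter is allowed since $|z_0-(2+i\gamma)|=2-\eta\le4$. The pole term is $L/\lambda$ at $\sigma$. At the other two points, $\operatorname{Re}\frac1{\sigma-1+iy}\le\frac{\sigma-1}{y^2}\le\frac{\lambda}{L\delta^2}$ for $|y|\ge\delta$. Hence, for $L$ large,
\[
\frac4{\sigma-\eta}\le\frac{3L}\lambda+8AL+\frac{5\lambda}{L\delta^2}+8T^{-2}\le L\Bigl(\frac3\lambda+8A+2\Bigr)=\frac{7L}{2\lambda}.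
\]
Thus $\sigma-\eta\ge\frac{8\lambda}{7L}$, and $1-\eta\ge\frac{8\lambda}{7L}-\frac\lambda L=\frac\lambda{7L}=\frac aL$.
\end{proof}

To shift a contour we also need an upper bound for $G'/G$ inside the zero-free region. Formula \eqref{eq:local} does not give one directly: there may be many zeros in $Z(t)$, each at distance of order $1/L$ from $s$. The remedy is to compare $s$ with a point $s_1$ at the same height to the right of the line $\sigma=1$, where the Euler product bounds $G'/G$ and therefore, by positivity of the terms, the whole sum over zeros.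

\begin{proposition}\label{prop:bound}
For $L$ large, $\bigl|\frac{G'}G(s)\bigr|\ll L$ for $1-\frac a{2L}\le\sigma\le2$, $|t|\le T/2$.
\end{proposition}

\begin{proof}
Let $L$ be so large that $a/L\ge1/T$. By \eqref{eq:closelog} and \eqref{eq:onesided} with $Z=\emptyset$ at the real point $1+\frac aL$,
\[
-\frac{\zeta'}\zeta\Bigl(1+\frac aL\Bigr)\le\frac La+AL+T^{-2}\ll L .
\]

\emph{The range $1+\frac aL\le\sigma\le2$.} By \eqref{eq:logderG}, \eqref{eq:closelog}, \eqref{eq:logder} and the monotonicity of $-\zeta'/\zeta$ on $(1,\infty)$,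
\[
\Bigl|\frac{G'}G(s)\Bigr|\le\Bigl|\frac{\zeta'}\zeta(s)\Bigr|+T^{-2}+\frac1{\sigma-1}\le-\frac{\zeta'}\zeta\Bigl(1+\frac aL\Bigr)+T^{-2}+\frac La\ll L .
\]

\emph{The range $1-\frac a{2L}\le\sigma\le1+\frac aL$.} Let $s_1=1+\frac aL+it$, and let $z$ run over $Z(t)$. These zeros have $|\operatorname{Im}z|\le T/2+4\le T$ and $\operatorname{Re}z\le6$, so $\operatorname{Re}z\le1-\frac aL$ by Proposition~\ref{prop:zfr}; the same proposition gives $G(s)\ne0$. By \eqref{eq:local} at $s_1$ and the first range,
\[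
\sum_z\operatorname{Re}\frac1{s_1-z}\le\Bigl|\frac{G'}G(s_1)\Bigr|+AL\ll L .
\]
We have $|s-z|\ge\frac a{2L}$ and $|s-s_1|\le\frac{3a}{2L}\le3|s-z|$, hence $|s_1-z|\le4|s-z|$. Also $\operatorname{Re}(s_1-z)\ge\frac{2a}L$, so $|s_1-z|^{-2}\le\frac L{2a}\operatorname{Re}\frac1{s_1-z}$. Therefore
\[
\sum_z\Bigl|\frac1{s-z}-\frac1{s_1-z}\Bigr|=\sum_z\frac{|s-s_1|}{|s-z|\,|s_1-z|}\le\frac{6a}L\sum_z\frac1{|s_1-z|^2}\le3\sum_z\operatorname{Re}\frac1{s_1-z}\ll L .
\]
Subtracting \eqref{eq:local} at $s_1$ from \eqref{eq:local} at $s$ gives $|\frac{G'}G(s)|\le|\frac{G'}G(s_1)|+2AL+O(L)\ll L$.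
\end{proof}

\section{The Chebyshev function}\label{sec:psi}

Write $H(x)=h(w(x))$ for $x>1$. This function is nondecreasing and tends to infinity. We need to know that it is small compared with $\log x$, large compared with $\log\log x$, and changes slowly.

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(i)] $H(x)\le\sqrt{\log x}\le w(x)$ for $x>1$.
\item[(ii)] $w(x)=e^{o(H(x))}$ and $\log x\le e^{o(H(x))}$ as $x\to\infty$.
\item[(iii)] If $x>2$, $w(x)\ge1$ and $y\ge x/2$, then $H(y)\ge H(x)-1$.
\item[(iv)] $H(\sqrt x)\ge\frac12H(x)$ for $x>1$.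
\end{itemize}
\end{lemma}

\begin{proof}
Let $w=w(x)$. Since $h(w)\le w$, we have $h(w)^2\le wh(w)=\log x\le w^2$, which is (i). Part (ii) follows from $\log w=o(h(w))$ and $\log x\le w^2$. For (iii), the case $y\ge x$ is monotonicity. If $y<x$, then $w'=w(y)\le w$ and
\[
w\bigl(h(w)-h(w')\bigr)\le wh(w)-w'h(w')=\log(x/y)\le\log2,
\]
so $h(w)-h(w')\le1$. For (iv), let $w'=w(\sqrt x)\le w$. Then $w'h(w')=\frac12wh(w)\ge\frac12w'h(w)$.
\end{proof}

On the part of the line of integration above height $T/2$ we know only the crude bound \eqref{eq:logder}. We therefore work with $\psi_1(x)=\int_1^x\psi(u)\,du$, whose kernel decays like $|t|^{-2}$, and recover $\psi$ by monotonicity. For $b>0$ and $y>0$,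
\begin{equation}\label{eq:kernel}
\frac1{2\pi i}\int_{b-i\infty}^{b+i\infty}\frac{y^s}{s(s+1)}\,ds=\max\Bigl(0,1-\frac1y\Bigr).
\end{equation}
Indeed, close the contour by an arc of the circle $|s|=R$, to the left if $y\ge1$ and to the right if $y\le1$; on the arc $|y^s|\le y^b$, so it contributes $O(1/R)$, and the residues at $0$ and $-1$ are $1$ and $-1/y$.

\begin{proposition}\label{prop:psi1}
As $x\to\infty$, $\psi_1(x)=\frac12x^2+O\bigl(x^2e^{-4\kappa H(x)}\bigr)$.
\end{proposition}

\begin{proof}
Let $x$ be so large that $w(x)\ge L_0$, and choose $L=w(x)$. Then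
\[
T=e^{H(x)/10},\qquad\frac{\log x}L=H(x).
\]
Put $b=1+\frac1{\log x}$. By Lemma~\ref{lem:H}(ii), $\log x\le T$ for large $x$, so $1+\frac1T\le b\le2$. We have $\psi_1(x)=x\sum_{j,\nu}(\log p_j)\max(0,1-p_j^\nu/x)$. Apply \eqref{eq:kernel} with $y=x/p_j^\nu$ and interchange sum and integral, as absolute convergence of \eqref{eq:euler} and of $\int|s(s+1)|^{-1}dt$ permits:
\[
\psi_1(x)=\frac1{2\pi i}\int_{b-i\infty}^{b+i\infty}\Bigl(-\frac{\zeta'}\zeta(s)\Bigr)\frac{x^{s+1}}{s(s+1)}\,ds .
\]
Note that $|x^{s+1}|\le x^{b+1}=ex^2$ for $\sigma\le b$.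

\emph{Truncation.} By \eqref{eq:logder}, $|\zeta'/\zeta|\ll\log^2x$ on the line $\sigma=b$, so the part $|t|\ge T/2$ is $\ll x^2\log^2x\int_{T/2}^\infty t^{-2}dt\ll x^2(\log^2x)/T$.

\emph{Passage to the approximant.} For $|t|\le T/2$, replacing $\zeta'/\zeta$ by $\zeta_X'/\zeta_X$ changes the integral by $O(x^2T^{-2})$, by \eqref{eq:closelog}.

\emph{Shift of the contour.} Let $\sigma_0=1-\frac a{2L}$, and consider the rectangle $\sigma_0\le\sigma\le b$, $|t|\le T/2$. By Proposition~\ref{prop:zfr}, $G$ has no zero in it. So by \eqref{eq:logderG} the only singularity of $-\frac{\zeta_X'}{\zeta_X}(s)\frac{x^{s+1}}{s(s+1)}$ in the rectangle is a simple pole at $s=1$, with residue $x^2/2$. On the three other sides of the rectangle $|s-1|\ge\frac a{2L}$, so $|\zeta_X'/\zeta_X|\ll L$ by \eqref{eq:logderG} and Proposition~\ref{prop:bound}. The horizontal sides have length at most $2$ and $|s(s+1)|\ge T^2/4$ on them, so they contribute $\ll x^2LT^{-2}$. On the left side $\sigma_0\ge\frac34$, so $\int|s(s+1)|^{-1}dt\ll1$,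 and the contribution is $\ll Lx^{1+\sigma_0}=x^2L\,e^{-\frac a2H(x)}$.

Collecting the terms and using Lemma~\ref{lem:H}(ii) for the factors $\log^2x$ and $L=w(x)$,
\[
\Bigl|\psi_1(x)-\frac{x^2}2\Bigr|\ll x^2e^{o(H(x))}\bigl(e^{-\frac1{10}H(x)}+e^{-\frac a2H(x)}\bigr).
\]
Since $4\kappa=4\cdot10^{-5}<\frac a2=\frac1{12152}<\frac1{10}$, the proposition follows.
\end{proof}

\begin{proposition}\label{prop:psi}
For $x\ge2$, $\psi(x)=x+O\bigl(xe^{-2\kappa H(x)}\bigr)$.
\end{proposition}

\begin{proof}
For bounded $x$ this holds because $H(x)$ is bounded, by Lemma~\ref{lem:H}(i). Let $x$ be large and $\Delta=e^{-2\kappa H(x)}\le\frac12$. By Proposition~\ref{prop:psi1} and Lemma~\ref{lem:H}(iii), $\psi_1(y)=\frac12y^2+O(x^2\Delta^2)$ uniformly for $y\in[\frac x2,2x]$. Since $\psi$ is nondecreasing,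
\[
\frac{\psi_1(x)-\psi_1(x-x\Delta)}{x\Delta}\le\psi(x)\le\frac{\psi_1(x+x\Delta)-\psi_1(x)}{x\Delta}.
\]
The numerators equal $x^2(\Delta\mp\frac12\Delta^2)+O(x^2\Delta^2)$, so both bounds are $x+O(x\Delta)$.
\end{proof}

\section{From $\psi$ to $\pi$}\label{sec:pi}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\vartheta(x)=\sum_{p_j\le x}\log p_j$. We first remove the higher prime powers. The term with exponent $\nu$ vanishes unless $p_1^\nu\le x$, and $\vartheta(x^{1/\nu})\le\psi(\sqrt x)\ll\sqrt x$ for $\nu\ge2$ by Proposition~\ref{prop:psi}. Hence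
\[
0\le\psi(x)-\vartheta(x)=\sum_{2\le\nu\le\log x/\log p_1}\vartheta(x^{1/\nu})\ll\sqrt x\log x .
\]
By Lemma~\ref{lem:H}(i),
\begin{equation}\label{eq:sqrt}
\sqrt x\log x\ll xe^{-2\kappa\sqrt{\log x}}\le xe^{-2\kappa H(x)},
\end{equation}
so $R(u)=\vartheta(u)-u$ satisfies $R(u)\ll ue^{-2\kappa H(u)}$ for $u\ge2$. Writing $d\vartheta(u)=du+dR(u)$ and integrating by parts,
\[
\pi(x)=\pi(2)+\int_{(2,x]}\frac{d\vartheta(u)}{\log u}=\operatorname{Li}(x)+\pi(2)-\frac{R(2)}{\log2}+\frac{R(x)}{\log x}+\int_2^x\frac{R(u)}{u\log^2u}\,du .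
\]
Let $x\ge4$ and split the last integral at $\sqrt x$. On $[2,\sqrt x]$ the integrand is $O(1)$, which gives $O(\sqrt x)$. On $[\sqrt x,x]$ it is $\ll e^{-2\kappa H(\sqrt x)}\le e^{-\kappa H(x)}$, by monotonicity of $H$ and Lemma~\ref{lem:H}(iv), which gives $O(xe^{-\kappa H(x)})$. The terms $O(1)$, $O(\sqrt x)$ and $R(x)/\log x$ are $\ll xe^{-2\kappa H(x)}$, by \eqref{eq:sqrt} and the bound for $R$. Therefore $\pi(x)=\operatorname{Li}(x)+O(xe^{-\kappa H(x)})$, and $H(x)=h(w(x))$.
\end{proof}

\begin{thebibliography}{9}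

\bibitem{Broucke} Broucke, 2021.

\bibitem{DMV} Diamond, Montgomery and Vorhauer, 2006.

\bibitem{Hall} Hall, 1972.

\bibitem{Landau} Landau, 1903.

\bibitem{Problem} \emph{Malliavin's Problems For}, \texttt{http://cage.ugent.be/\~{}fabrouck/Talks/Malliavins\_problems.pdf}.

\bibitem{Titchmarsh} Titchmarsh, \emph{The Theory of the Riemann Zeta-Function}.

\end{thebibliography}
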